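# A model of $B\Sigma_1+\text{exp}$ of size $\aleph_1$ with no proper end extension to a model of $I\Delta_0$

## 1. Two disjoint $\Sigma_1$ sets and the tree of their partial separators

The proof turns on one tree. Its nodes are binary strings, coded in a model of arithmetic, that try to separate two particular disjoint $\Sigma_1$ sets $A$ and $B$. We build the sets, then the tree, and then say what the tree is for.

**Background.** We work in the language $L_A$ of arithmetic. A formula is $\Delta_0$ if all its quantifiers are bounded; $\Sigma_1$ means $\exists\bar y\,\delta$, $\Pi_1$ means $\forall\bar x\,\delta$, and $\Pi_2$ means $\forall\bar x\exists\bar y\,\delta$, with $\delta\in\Delta_0$. The theory $I\Delta_0$ is $PA^-$ plus induction for $\Delta_0$ formulas; $B\Sigma_1$ is $I\Delta_0$ plus collection for $\Sigma_1$ formulas,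
$$\forall x<b\,\exists y\,\theta(x,y)\ \to\ \exists d\,\forall x<b\,\exists y<d\,\theta(x,y);$$
$\text{exp}$ says that $x\mapsto 2^x$ is total. We use these textbook facts.

* $\Delta_0$ formulas are absolute between a structure and an initial substructure (a substructure closed downward).
* The graph $y=2^x$ is given by a $\Delta_0$ formula for which $I\Delta_0$ proves: $2^0=1$; values are unique and increasing; if $t=2^c$ then $2t=2^{c+1}$; if $2^b$ exists, so does $2^c$ for each $c\le b$. The formula $z\in s$, "the $z$-th binary digit of $s$ is $1$", is $\Delta_0$. If $2^b$ exists, two numbers below $2^b$ with the same digits in positions $z<b$ are equal.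
* $\langle x,y\rangle$ is Cantor pairing, and its iterates code longer tuples. Components are at most the code, and the code is bounded by a polynomial in the components.
* Gödel's function $\beta(s,i)$ has a $\Delta_0$ graph, is total, satisfies $\beta(s,i)\le s$, and every finite sequence in $\mathbb N$ has a $\beta$-code.

**The formula $J$.** The relation "$e$ is the Gödel number of a $\Delta_0$ formula $\theta(u,v)$ and $\mathbb N\models\theta(u,v)$" is recursive, so in $\mathbb N$ it is defined by $\exists t\,J_0(e,u,v,t)$ with some $J_0\in\Delta_0$. Put
$$J(e,u,w):\equiv\exists v\le w\,\exists t\le w\,J_0(e,u,v,t).$$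
Read this as "by stage $w$ we have found a $v$ with $\theta(u,v)$". For each $\Delta_0$ formula $\theta(u,v)$ with Gödel number $e$:

* (J1) $\mathbb N\models\forall u\forall v\exists w\,(\theta(u,v)\to J(e,u,w))$, a true $\Pi_2$ sentence (let $w$ be the larger of $v$ and a witness $t$);
* (J2) $\mathbb N\models\forall u\forall w\,(J(e,u,w)\to\exists v\le w\,\theta(u,v))$, a true $\Pi_1$ sentence;
* (J3) $J(e,u,w)\wedge w\le w'\to J(e,u,w')$, in every model of $PA^-$.

**The sets $A$ and $B$.** Let
$$\rho_A(z,w):\equiv\exists e,e',q\le z\,\bigl(z=\langle e,e',q\rangle\wedge J(e,z,w)\wedge\neg J(e',z,w)\bigr),$$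
$$\rho_B(z,w):\equiv\exists e,e',q\le z\,\bigl(z=\langle e,e',q\rangle\wedge J(e',z,w)\wedge\neg J(e,z,w)\bigr),$$
both $\Delta_0$, and $A=\{z:\exists w\,\rho_A(z,w)\}$, $B=\{z:\exists w\,\rho_B(z,w)\}$. So $z=\langle e,e',q\rangle$ enters $A$ if the search with index $e$ is seen to succeed at a stage where the search with index $e'$ has not, and $B$ is the mirror image. The number $z$ is also the input of both searches; the diagonal argument in Section 5 uses this.

**Lemma 1.1.** In every model of $I\Delta_0$, $A\cap B=\emptyset$.

*Proof.* Let $z=\langle e,e',q\rangle$, and suppose $\rho_A(z,w)$ and $\rho_B(z,w')$. If $w\le w'$, then $J(e,z,w)$ and (J3) give $J(e,z,w')$, contradicting $\rho_B(z,w')$. If $w'\le w$, then $J(e',z,w')$ and (J3) give $J(e',z,w)$, contradicting $\rho_A(z,w)$. $\square$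

**Definition (class).** Let $M\models I\Delta_0+\text{exp}$. A set $X\subseteq M$ is a class of $M$ if for every $b\in M$ some $s\in M$ satisfies $\forall z<b\,(z\in s\leftrightarrow z\in X)$. Reducing $s$ modulo $2^b$ we may take $s<2^b$, and then $s$ is unique. We say that $s$ codes $X\cap[0,b)$.

The even numbers form a class: the code below $2k$ is $1+4+\dots+4^{k-1}=(4^k-1)/3$. In a nonstandard $M$ the standard cut $\omega$ is not a class. Suppose $s$ codes $\omega\cap[0,b)$ with $b$ nonstandard. The least $z_0<b$ with $z_0\notin s$ exists, since $b-1$ is such a number, and $z_0$ is nonstandard. So $z_0-1$ is nonstandard, yet $z_0-1\in s$ by minimality, a contradiction.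

**Lemma 1.2 (bounded coding).** Let $K\models I\Delta_0$, let $b,p\in K$ with $p=2^b$, and let $D(z)$ be a $\Delta_0$ formula with parameters in $K$. Then some $s<p$ satisfies $\forall z<b\,(z\in s\leftrightarrow D(z))$ in $K$.

*Proof.* By induction on $c\le b$ we prove
$$\exists s\le p\,\exists t\le p\,\bigl(t=2^c\wedge s<t\wedge\forall z<c\,(z\in s\leftrightarrow D(z))\bigr),$$
a $\Delta_0$ formula. For $c=0$ take $s=0$, $t=1$. Suppose $s,t$ work for $c<b$. Then $2t=2^{c+1}\le p$. Let $s'=s+t$ if $D(c)$, and $s'=s$ otherwise. Since $s<t$, we have $s'<2t$, the digits of $s'$ below $c$ are those of $s$, and the $c$-th digit is $1$ exactly when $D(c)$. At $c=b$ we get $s<p$. $\square$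

**Definition (separation).** $X\subseteq M$ separates if $A\subseteq X$ and $X\cap B=\emptyset$, with $A,B$ evaluated in $M$. For an $L_A$-formula $\varphi(z,\bar y)$, let $NS_\varphi$ be the $L_A$-sentence "for no $\bar y$ is $\{z:\varphi(z,\bar y)\}$ a class that separates".

**Definition (the tree).** Let $M\models I\Delta_0+\text{exp}$ and $C\subseteq M$. Let $\mathrm{Tree}_C$ be the set of pairs $(c,s)$ with $c\in C$, $s<2^c$ and
$$\forall z<c\,\bigl((z\in A\to z\in s)\wedge(z\in B\to z\notin s)\bigr),$$
ordered by $(c,s)<(c',s')$ iff $c<c'$ and $\forall z<c\,(z\in s\leftrightarrow z\in s')$. This is first-order in $(M,C)$.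

As a toy picture, imagine that below $3$ the only element of $A$ is $0$ and the only element of $B$ is $2$. The nodes at level $3$ are the $s<8$ with digit $0$ equal to $1$ and digit $2$ equal to $0$, namely $s=1$ and $s=3$; digit $1$ is free.

**Lemma 1.3.** Let $M\models I\Delta_0+\text{exp}$ and $C\subseteq M$.
(a) If $X$ is a separating class and $s_c<2^c$ codes $X\cap[0,c)$, then the nodes $(c,s_c)$, $c\in C$, lie in $\mathrm{Tree}_C$ and are pairwise comparable.
(b) If $\mathcal B\subseteq\mathrm{Tree}_C$ is a chain whose first coordinates are cofinal in $M$, then $X=\{z:\exists(c,s)\in\mathcal B\,(z<c\wedge z\in s)\}$ is a separating class.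

*Proof.* (a) If $z<c$ and $z\in A$, then $z\in X$, so $z\in s_c$; if $z\in B$, then $z\notin X$, so $z\notin s_c$. For $c<c'$ the codes $s_c$, $s_{c'}$ agree below $c$.

(b) Let $(c,s)\in\mathcal B$ and $z<c$. If $z\in X$ by way of $(c',s')\in\mathcal B$, then $z<c'$ and $z\in s'$, and comparability gives $z\in s$. So $z\in X\leftrightarrow z\in s$ for all $z<c$. As such $c$ are cofinal, $X$ is a class. Given $z$, pick $(c,s)\in\mathcal B$ with $c>z$: if $z\in A$ then $z\in s$, so $z\in X$; if $z\in B$ then $z\notin s$, so $z\notin X$. $\square$

So cofinal branches of the tree are separating classes. The use of the tree is this: a proper end extension of $M$ satisfying $I\Delta_0$ forces the tree to have a cofinal branch. To find an $M$ with no such extension, we look for an $M$ whose tree has none.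

## 2. End extensions produce branches

For models $M\subseteq K$ write $M\subset_eK$ if $K$ is a proper end extension of $M$: $M$ is a proper substructure, and every element of $K$ below some element of $M$ is in $M$. Paris and Wilkie proved that every countable model of $B\Sigma_1+\text{exp}$ has a proper end extension that is a model of $I\Delta_0$. Problem 4.2 of "End Extensions of Models of Weak Arithmetic Theories" asks whether countability can be dropped: is every model $M$ of $B\Sigma_1+\text{exp}$, of any cardinality, extendable to some $K\models I\Delta_0$ with $M\subset_eK$? The answer is no.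

**Theorem 2.1 (ZFC).** There is $M\models B\Sigma_1+\text{exp}$ with $|M|=\aleph_1$ such that no $K\models I\Delta_0$ satisfies $M\subset_eK$.

By the Paris–Wilkie theorem, $\aleph_1$ is the least possible cardinality.

**Theorem 2.2 (ZFC).** $M$ in Theorem 2.1 can be chosen so that moreover $M$ satisfies every $\Pi_2$ sentence true in $\mathbb N$, and $M$ is not the first-order part of any model of $\mathsf{WKL}^*_0$.

**Theorem 2.3 (dichotomy).** Let $A,B$ be the sets of Section 1, and let $T\supseteq I\Delta_0+\text{exp}$ be a complete theory. Then every model of $T$ has a class separating $A$ from $B$ if and only if, in models of $T$, some such class is parametrically definable, that is, $NS_\varphi\notin T$ for some $\varphi$. If this fails, some model of $T$ of size $\aleph_1$ has no separating class, hence no proper end extension to a model of $I\Delta_0$.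

The link between end extensions and the tree is the following lemma.

**Lemma 2.4.** Let $M\models I\Delta_0+\text{exp}$ and $M\subset_eK\models I\Delta_0$. Then $M$ has a separating class.

*Proof.* Pick $d\in K\setminus M$. Since $M$ is closed downward in $K$, $d$ lies above all of $M$. Let
$$X=\{z\in M:K\models\exists w\le d\ \rho_A(z,w)\}.$$
*$X$ separates.* If $z\in A^M$, a witness $w\in M$ satisfies $w\le d$, and $\rho_A(z,w)$ holds in $K$ by absoluteness; so $z\in X$. If $z\in B^M$, then $z\in B^K$ by absoluteness, so $z\notin A^K$ by Lemma 1.1 in $K$, and $z\notin X$.

*$X$ is a class.* Let $b\in M$ and $p=2^b\in M$, which exists by $\text{exp}$ in $M$; by absoluteness $p=2^b$ in $K$. Apply Lemma 1.2 in $K$ to the $\Delta_0$ formula $D(z):\equiv\exists w\le d\,\rho_A(z,w)$. The resulting $s$ is below $p\in M$, so $s\in M$. Digits are absolute, so $s$ codes $X\cap[0,b)$ in $M$. $\square$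

The hypothesis $B\Sigma_1$ in the problem is forced on us, by a lemma we also need later.

**Lemma 2.5.** If $M$ is a proper initial substructure of some $K\models I\Delta_0$, then $M\models B\Sigma_1$.

*Proof.* Each $\Delta_0$-induction axiom can be written with outer universal quantifiers and a bounded matrix,
$$\forall\bar p\,\forall x\,\bigl(\theta(0,\bar p)\wedge\forall y<x(\theta(y,\bar p)\to\theta(y+1,\bar p))\to\theta(x,\bar p)\bigr),$$
and likewise for $PA^-$; these pass down by absoluteness. So $M\models I\Delta_0$. For collection, an inner block $\exists t$ can be absorbed: replace $\exists y\exists t\,\theta_0(x,y,t)$ by $\exists y'\,\exists y,t\le y'\,\theta_0(x,y,t)$. So let $M\models\forall x<b\,\exists y\,\theta(x,y)$ with $\theta\in\Delta_0$, parameters in $M$. Every $d\in K\setminus M$ satisfies $K\models\forall x<b\,\exists y<d\,\theta(x,y)$. Let $d$ be the least element of $K$ with this property. If $d\notin M$, then $d-1\notin M$, because $M$ is closed under successor, so $d-1$ also has the property, a contradiction. So $d\in M$, and $d$ works in $M$ by absoluteness. $\square$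

## 3. Three families of models whose trees have branches

**The standard model.** Every subset of $\mathbb N$ is a class of $\mathbb N$, since finite sets have codes. So $A$ itself is a separating class, and indeed any nonstandard model of $PA$ is a proper end extension of $\mathbb N$. Still, $A$ and $B$ are not easy to separate: no recursive $X$ does it. If $X$ is recursive, there are $\Delta_0$ formulas $\theta_1(u,v),\theta_0(u,v)$ with $u\in X\iff\exists v\,\theta_1(u,v)$ and $u\notin X\iff\exists v\,\theta_0(u,v)$. Let $e,e'$ be the Gödel numbers of $\theta_0,\theta_1$ and $z=\langle e,e',0\rangle$. If $z\in X$, then $J(e',z,w)$ holds for some $w$ and $J(e,z,w)$ for none, so $z\in B$. If $z\notin X$, then likewise $z\in A$. Either way $X$ does not separate. What goes wrong for $\mathbb N$ is that its classes are far more numerous than its recursive sets.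

**Models of $PA$.** If $M\models PA$, the induction in Lemma 1.2 goes through for an arbitrary formula $D$ with parameters. So every parametrically definable set is a class. In particular $A$ is a definable separating class, and the tree has a definable cofinal branch.

**Countable models of $B\Sigma_1+\text{exp}$.** By the Paris–Wilkie theorem and Lemma 2.4, the tree has a cofinal branch.

So our $M$ must be uncountable and must fail $PA$. A sensible plan is to build a large model in which all classes are parametrically definable. Carried out for a theory containing $PA$, the plan fails at one exact point: $A$ is then a definable class, so $NS_\varphi$ is false for $\varphi(z):\equiv\exists w\,\rho_A(z,w)$. The plan needs two ingredients which can be arranged separately: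

* a complete theory $T\supseteq B\Sigma_1+\text{exp}$ containing every $NS_\varphi$ (Sections 4 and 5);
* for such a $T$, an uncountable model with no nondefinable separating class (Sections 6 to 9).

## 4. A short cut in an ultrapower of $\mathbb N$

For the first ingredient we want to repeat the diagonal argument of Section 3 inside a model. That argument handles only sets $X$ such that $X$ and its complement are both $\Sigma_1$, because the formula $J$ searches for witnesses of $\Delta_0$ formulas. A definable class may be given by a formula with many quantifiers. We therefore build a model in which every definable class is, together with its complement, $\Sigma_1$-definable with parameters. The model is a cut with a cofinal $\omega$-sequence that can be recognized by a $\Delta_0$ formula.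

**Proposition 4.1.** There is $M_0\models B\Sigma_1+\text{exp}+Th_{\Pi_2}(\mathbb N)$ with $M_0\models NS_\varphi$ for every $\varphi$.

The proof occupies this section and the next.

**Step 1: the construction.** We define a cut just long enough to satisfy all true $\Pi_2$ sentences. Let $N=\mathbb N^\omega/\mathcal U$ with $\mathcal U$ a nonprincipal ultrafilter. Then $N\equiv\mathbb N$ and $N$ is $\aleph_1$-saturated. Let $e_0,e_1,\dots$ list the Gödel numbers of all $\Delta_0$ formulas $\theta(u,v)$ with $\mathbb N\models\forall u\exists v\,\theta$. The type $\{\beta(x,i)=e_i:i\in\omega\}$ is finitely satisfiable, so some $r\in N$ has $\beta(r,i)=e_i$ for all $i\in\omega$. Choose a nonstandard $a_0\ge r$. Let $G(r,j,x,y)$ be the $\Delta_0$ formula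
$$\text{“}y\text{ is least such that }y>x\text{ and }\forall i\le j\ \forall u\le x\ J(\beta(r,i),u,y)\text{”}.$$
Given $a_n$, let $a_{n+1}$ be the $y$ with $G(r,n,a_n,y)$. To see that it exists, fix a standard $i$ with $e_i$ the number of $\theta$. In $\mathbb N$, for every $x$ each $u\le x$ has a $v$ with $\theta(u,v)$, hence a $w$ with $J(e_i,u,w)$ by (J1). The maximum $y$ of these $w$ over $u\le x$ works for all of them by (J3). So $\forall x\exists y\forall u\le x\,J(e_i,u,y)$ is true in $\mathbb N$, hence in $N$. For $i\le n$ take the largest of the finitely many values $y$, make it exceed $a_n$, and use the least number principle in $N\equiv\mathbb N$. Put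
$$M_0=\{x\in N:x\le a_n\text{ for some }n\in\omega\}.$$

**Step 2: $M_0\models B\Sigma_1+\text{exp}+Th_{\Pi_2}(\mathbb N)$.** We check that the cut satisfies the axioms. Suppose $\theta$ has Gödel number $e_i$, $u\le a_n$ and $n\ge i$. Then $J(e_i,u,a_{n+1})$ by the choice of $a_{n+1}$, and (J2) in $N$ gives $N\models\exists v\le a_{n+1}\,\theta(u,v)$.

With $\theta:\ v=(u+1)^2$ we get $(a_n+1)^2\le a_{n+1}$ for large $n$, so $M_0$ is closed under $+$ and $\cdot$ and is an initial substructure of $N$. It is proper, because the type $\{x>a_n:n\in\omega\}$ is realized in $N$. By Lemma 2.5, $M_0\models B\Sigma_1$.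

For each $\Delta_0$ formula $\theta(u,v)$ with $\mathbb N\models\forall u\exists v\,\theta$, the first paragraph and absoluteness give $M_0\models\forall u\exists v\,\theta$. If $\forall\bar u\exists\bar v\,\theta(\bar u,\bar v)$ is any true $\Pi_2$ sentence, then $\forall u\exists v\,\forall\bar u\le u\,\exists\bar v\le v\,\theta$ is also true in $\mathbb N$, hence holds in $M_0$, and it implies the given sentence. So $M_0\models Th_{\Pi_2}(\mathbb N)$; in particular $\text{exp}$ holds.

**Step 3: recognizing the standard numbers and the sequence $(a_j)$.** Later we must say "$n$ is standard and $x=a_n$" by a $\Sigma_1$ formula. Let $\delta(m,\sigma)$ be the $\Delta_0$ formula, with parameters $a_0,r\in M_0$,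
$$\beta(\sigma,0)=a_0\wedge\forall j<m\ G(r,j,\beta(\sigma,j),\beta(\sigma,j+1)).$$

(4.1) For every standard $m$ there is $\sigma\in M_0$ with $\delta(m,\sigma)$. Conversely, if $\sigma\in M_0$ and $\delta(m,\sigma)$, then $m$ is standard and $\beta(\sigma,j)=a_j$ for all $j\le m$.

For the first part, "every $(m+1)$-tuple has a $\beta$-code" is a true $\Pi_2$ sentence, so $M_0$ contains a $\beta$-code $\sigma$ of $(a_0,\dots,a_m)$. For the second part, the $y$ in $G(r,j,x,y)$ is unique, so induction on standard $j$ gives $\beta(\sigma,j)=a_j$ for standard $j\le m$. If $m$ were nonstandard, then $\sigma\ge\beta(\sigma,j)=a_j$ for all $j\in\omega$, so $\sigma\notin M_0$.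

**Step 4: a back-and-forth system.** We show that $\Delta_0$ information about a tuple, relative to the $a_k$, determines its full first-order type in $M_0$. For finite tuples of equal length in $M_0$ let $\bar c\sim\bar d$ mean: for all $k\in\omega$ and all $\Delta_0$ formulas $\theta$,
$$N\models\theta(\bar c,a_0,\dots,a_k)\leftrightarrow\theta(\bar d,a_0,\dots,a_k).$$

(4.2) If $\bar c\sim\bar d$, then $(M_0,\bar c)\equiv(M_0,\bar d)$.

Let $\bar c\sim\bar d$ and $c'\in M_0$, say $c'\le a_l$. Consider the countable type
$$\{v\le a_l\}\cup\{\theta(\bar d,v,a_0,\dots,a_k):\theta\in\Delta_0,\ k\in\omega,\ N\models\theta(\bar c,c',a_0,\dots,a_k)\}.$$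
It is finitely satisfiable: for a finite part, "$\exists v\le a_l\bigwedge\cdots$" is a $\Delta_0$ statement about $\bar c$ and finitely many $a_k$, true as witnessed by $c'$, so it holds of $\bar d$. By saturation some $d'\in N$ realizes the type; $d'\le a_l$, so $d'\in M_0$. Since the formulas $\theta$ are closed under negation, $\bar cc'\sim\bar dd'$. The relation $\sim$ is symmetric and preserves atomic formulas. So it is a back-and-forth system for $M_0$, and (4.2) follows by induction on formulas.

## 5. Definable classes of $M_0$ are $\Sigma_1$ with $\Sigma_1$ complement, and cannot separate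

**Lemma 5.1.** If a class $X$ of $M_0$ is parametrically definable in $M_0$, then $X$ and $M_0\setminus X$ are $\Sigma_1$-definable in $M_0$ with parameters.

*Proof.* Let $X=\{z:M_0\models\varphi(z,p)\}$, with $p$ a single element (code the parameters by pairing). Let $s_n<2^{a_n}$ code $X\cap[0,a_n)$.

**Step 1: each code $s_n$ is pinned down by a $\Delta_0$ formula.** This replaces the possibly complicated $\varphi$ by infinitely many simple formulas.

*Claim.* For each $n\in\omega$ there are $k(n)\in\omega$ and a $\Delta_0$ formula $\theta_n$ such that $s_n$ is the only $v<2^{a_n}$ with $N\models\theta_n(v,p,a_0,\dots,a_{k(n)})$.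

Suppose not. Then the type
$$\{v<2^{a_n},\ v\ne s_n\}\cup\{\theta(v,p,a_0,\dots,a_k):\theta\in\Delta_0,\ k\in\omega,\ N\models\theta(s_n,p,a_0,\dots,a_k)\}$$
is finitely satisfiable: a finite part amounts to one $\Delta_0$ formula true of $s_n$, and by assumption $s_n$ is not the only $v<2^{a_n}$ satisfying it. So some $s'\in N$ realizes the type. As $s'<2^{a_n}\in M_0$, we have $s'\in M_0$, and $(s',p,a_n)\sim(s_n,p,a_n)$. The triple $(s_n,p,a_n)$ satisfies in $M_0$ the formula "$v<2^x$ and $\forall z<x\,(z\in v\leftrightarrow\varphi(z,y))$" in the variables $(v,y,x)$. By (4.2) so does $(s',p,a_n)$. So $s'$ codes $X\cap[0,a_n)$ and is below $2^{a_n}$; hence $s'=s_n$, contradicting $s'\ne s_n$.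

**Step 2: collecting the formulas into two parameters.** The formulas $\theta_n$ depend on $n$ without any rule we control. Saturation lets one element store all of them. Let $\vartheta_n(u)$ be the $\Delta_0$ formula
$$\text{“}u=\langle v,y,t\rangle\text{ for some }v,y,t\le u\text{ with }\theta_n(v,y,\beta(t,0),\dots,\beta(t,k(n)))\text{”},$$
and let $i(n)$ be the Gödel number of $\vartheta_n(u)\wedge v=v$ as a formula in $(u,v)$. The types $\{x\le a_0\}\cup\{\beta(x,n)=k(n):n\in\omega\}$ and $\{x\le a_0\}\cup\{\beta(x,n)=i(n):n\in\omega\}$ are finitely satisfiable, by standard numbers, since $a_0$ is nonstandard. So there are $\kappa,\lambda\le a_0$ with $\beta(\kappa,n)=k(n)$ and $\beta(\lambda,n)=i(n)$ for all $n\in\omega$.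

**Step 3: the $\Sigma_1$ definitions.** We show that for $z\in M_0$, $z\in X$ if and only if
$$M_0\models\exists n,\sigma,v,w\,\bigl[\delta(n,\sigma)\wedge\delta(\beta(\kappa,n),\sigma)\wedge z<\beta(\sigma,n)\wedge v<2^{\beta(\sigma,n)}\wedge J(\beta(\lambda,n),\langle v,p,\sigma\rangle,w)\wedge z\in v\bigr],\tag{5.1}$$
and $z\notin X$ if and only if the same holds with $z\notin v$ in place of $z\in v$. The bracket is $\Delta_0$ with parameters $a_0,r,p,\kappa,\lambda$; the clause $v<2^x$ says that no $t\le v$ equals $2^x$.

Suppose $n,\sigma,v,w\in M_0$ satisfy the bracket, in either version. By (4.1) and $\delta(n,\sigma)$, $n$ is standard. So $\beta(\kappa,n)=k(n)$ and $\beta(\lambda,n)=i(n)$, and (4.1) gives $\beta(\sigma,j)=a_j$ for all $j\le\max(n,k(n))$. By (J2) for the formula numbered $i(n)$, $\vartheta_n(\langle v,p,\sigma\rangle)$ holds, that is, $\theta_n(v,p,a_0,\dots,a_{k(n)})$. Also $v<2^{a_n}$, so $v=s_n$ by the Claim. As $z<a_n$, we have $z\in v\iff z\in X$. So a solution of the first version gives $z\in X$, and one of the second gives $z\notin X$.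

Conversely, let $z\in M_0$. Pick $n\in\omega$ with $z<a_n$, then $\sigma\in M_0$ with $\delta(\max(n,k(n)),\sigma)$ by (4.1), and $v=s_n$. Then $\vartheta_n(\langle s_n,p,\sigma\rangle)$ holds, and (J1) for $i(n)$, a true $\Pi_2$ sentence and so true in $M_0$, gives $w\in M_0$ with $J(i(n),\langle s_n,p,\sigma\rangle,w)$. These satisfy the first version if $z\in X$ and the second if $z\notin X$. $\square$

*End of the proof of Proposition 4.1.* This is the diagonal argument of Section 3, carried out in $M_0$. Suppose a parametrically definable class $X$ of $M_0$ separates. By Lemma 5.1, bounding the block of existential quantifiers by one variable and coding the parameters into one $q\in M_0$, there are $\Delta_0$ formulas $\alpha_1,\alpha_0$ with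
$$z\in X\iff M_0\models\exists y\,\alpha_1(z,y,q),\qquad z\notin X\iff M_0\models\exists y\,\alpha_0(z,y,q).$$
For $i=0,1$ let $\theta_i(u,y)$ be "$u=\langle x,x',q'\rangle$ for some $x,x',q'\le u$ with $\alpha_i(u,y,q')$". Let $e$ be the Gödel number of $\theta_0$, $e'$ that of $\theta_1$, and $z=\langle e,e',q\rangle\in M_0$. For this $z$, $\theta_i(z,y)$ is equivalent to $\alpha_i(z,y,q)$. By (J1) and (J2), which hold in $M_0$,
$$\exists w\,J(e',z,w)\iff z\in X,\qquad\exists w\,J(e,z,w)\iff z\notin X.$$
If $z\in X$, some $w$ has $J(e',z,w)\wedge\neg J(e,z,w)$, so $z\in B$, contradicting $X\cap B=\emptyset$. If $z\notin X$, some $w$ has $J(e,z,w)\wedge\neg J(e',z,w)$, so $z\in A\subseteq X$, a contradiction. Thus $M_0\models NS_\varphi$ for every $\varphi$. $\square$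

In particular $A$, although definable in $M_0$, is not a class there. The same holds for $\omega$, which by (4.1) is defined in $M_0$ by $\exists\sigma\,\delta(m,\sigma)$.

## 6. Under $\diamondsuit$: a model all of whose classes are definable

From now on $T\supseteq I\Delta_0+\text{exp}$ is any complete $L_A$-theory containing all $NS_\varphi$; for example $T=Th(M_0)$. Recall $\diamondsuit$: there are sets $D_\alpha\subseteq\alpha$ ($\alpha<\omega_1$) such that for every $X\subseteq\omega_1$ the set $\{\alpha:X\cap\alpha=D_\alpha\}$ is stationary.

**Proposition 6.1 ($\diamondsuit$).** $T$ has a model $S=\bigcup_{\alpha<\omega_1}S_\alpha$, a continuous elementary chain of countable models, with elements $c_\alpha\in S_{\alpha+1}$, $c_\alpha>S_\alpha$, such that every class of $S$ is parametrically definable in $S$. Hence $S$ has no separating class.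

*Proof.* A nondefinable class is caught by its initial piece $D_\alpha=X\cap S_\alpha$. If $S$ has elements above $S_\alpha$, a code of a longer piece of $X$ makes $D_\alpha$ the trace on $S_\alpha$ of a definable set. We arrange that this never happens, by omitting types.

**Step 1: the invariant.** The model $S_\alpha$ will have universe $\omega(1+\alpha)$. Let $(D_\alpha)$ be a $\diamondsuit$-sequence. Call $\xi<\omega_1$ critical if $S_\xi$ has universe $\xi$ and $D_\xi$ is not parametrically definable in $S_\xi$. We maintain

$(H_\alpha)$: if $\xi\le\alpha$ is critical and $Y$ is parametrically definable in $S_\alpha$, then $Y\cap S_\xi\ne D_\xi$.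

For $\xi=\alpha$ this holds by the definition of critical, so only $\xi<\alpha$ needs work. Let $S_0$ be a countable model of $T$ with universe $\omega$; $(H_0)$ holds.

**Step 2: limit stages.** We check that unions keep the invariant. Let $\alpha$ be a limit, $S_\alpha=\bigcup_{\gamma<\alpha}S_\gamma$, $\xi<\alpha$ critical, and $Y$ definable in $S_\alpha$ with parameters in $S_\gamma$, $\xi\le\gamma<\alpha$. By $S_\gamma\prec S_\alpha$, the set $Y\cap S_\gamma$ is definable in $S_\gamma$ by the same formula, and $(H_\gamma)$ gives $Y\cap S_\xi\ne D_\xi$.

**Step 3: successor stages.** We add an element above $S_\alpha$ without making any critical $D_\xi$ a trace. Let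
$$\Gamma=\mathrm{ElDiag}(S_\alpha)\cup\{c>m:m\in S_\alpha\},$$
which is consistent by compactness. For critical $\xi\le\alpha$ and an $L_A$-formula $\psi(x,\bar v)$ let
$$\Sigma_{\xi,\psi}(\bar v)=\{\psi(b,\bar v):b\in D_\xi\}\cup\{\neg\psi(b,\bar v):b\in S_\xi\setminus D_\xi\}.$$
A tuple realizes $\Sigma_{\xi,\psi}$ exactly when the set it defines through $\psi$ has trace $D_\xi$ on $S_\xi$. We claim that $\Gamma$ locally omits it. Suppose instead that $\chi(\bar v,c)$, with parameters from $S_\alpha$, is consistent with $\Gamma$ and $\Gamma\vdash\chi(\bar v,c)\to\sigma$ for all $\sigma\in\Sigma_{\xi,\psi}$. Put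
$$Y=\{x\in S_\alpha:S_\alpha\models\exists y\,\forall u>y\,\forall\bar v\,(\chi(\bar v,u)\to\psi(x,\bar v))\}.$$
Let $b\in D_\xi$. The proof of $\chi(\bar v,c)\to\psi(b,\bar v)$ uses finitely many axioms $c>m_i$; let $m$ be the largest of the $m_i$. As $c$ does not occur in $\mathrm{ElDiag}(S_\alpha)$, we get $S_\alpha\models\forall u>m\,\forall\bar v\,(\chi(\bar v,u)\to\psi(b,\bar v))$, so $b\in Y$. Let $b\in S_\xi\setminus D_\xi$. In the same way some $m$ has $S_\alpha\models\forall u>m\,\forall\bar v\,(\chi(\bar v,u)\to\neg\psi(b,\bar v))$. If also $b\in Y$, then for some $m'$ we have $S_\alpha\models\forall u>m'\,\neg\exists\bar v\,\chi(\bar v,u)$, so $\Gamma\vdash\neg\exists\bar v\,\chi(\bar v,c)$, contradicting the consistency of $\chi(\bar v,c)$ with $\Gamma$. So $b\notin Y$. Thus $Y\cap S_\xi=D_\xi$ for a set $Y$ definable in $S_\alpha$, contradicting $(H_\alpha)$.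

There are countably many types $\Sigma_{\xi,\psi}$, and the language is countable. By the omitting types theorem, $\Gamma$ has a countable model omitting them all. Let $S_{\alpha+1}$ be its $L_A$-reduct, relabeled so that $S_\alpha\prec S_{\alpha+1}$ and the universe is $\omega(1+\alpha+1)=\omega(1+\alpha)+\omega$; this is possible since $c,c+1,c+2,\dots$ are infinitely many new elements. Let $c_\alpha$ be the interpretation of $c$. If $\xi\le\alpha$ is critical and $Y$ is defined in $S_{\alpha+1}$ by $\psi(x,\bar v)$ with a tuple $\bar v$, then $\bar v$ does not realize $\Sigma_{\xi,\psi}$, so $Y\cap S_\xi\ne D_\xi$. This is $(H_{\alpha+1})$.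

**Step 4: every class is definable.** Suppose a class $X$ of $S$ is not parametrically definable. For club many $\alpha$ the universe of $S_\alpha$ is $\alpha$ and $(S_\alpha,X\cap S_\alpha)\prec(S,X)$. For such $\alpha$, $X\cap\alpha$ is not parametrically definable in $S_\alpha$, as a definition would be a first-order statement about $(S_\alpha,X\cap S_\alpha)$ and would define $X$ in $S$. By $\diamondsuit$ choose such an $\alpha$ with $D_\alpha=X\cap\alpha$; it is critical. Some $s\in S$ codes $X\cap[0,c_\alpha)$; let $s\in S_\gamma$ with $\gamma>\alpha$. Then $Y=\{x\in S_\gamma:x\in s\}$ (digit membership) is definable in $S_\gamma$. Since all elements of $S_\alpha$ are below $c_\alpha$, $Y\cap S_\alpha=X\cap S_\alpha=D_\alpha$, contradicting $(H_\gamma)$.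

So every class of $S$ is parametrically definable, and since all $NS_\varphi\in T$, none separates. $\square$

## 7. A certificate that the tree has no cofinal branch

With $T=Th(M_0)$, Proposition 6.1 and Lemma 2.4 prove Theorem 2.1 under $\diamondsuit$. To remove $\diamondsuit$, one would pass to a forcing extension where $\diamondsuit$ holds, take $S$ there, write down the first-order theory of $S$ with some extra structure in a countable language, and look for a model of that theory in $V$. This cannot be enough. If $T\supseteq B\Sigma_1+\text{exp}$, any such theory has a countable model, and its $L_A$-reduct is a countable model of $B\Sigma_1+\text{exp}$, which has a separating class by Section 3. So no first-order theory in a countable language rules out branches by itself; a cardinality condition has to enter.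

The way past this is to label the tree: give every node a label from a countable set $P$ so that comparable nodes get different labels. The labeling is first-order, and it rules out long branches as soon as the model is uncountable while $P$ is countable.

**Definition (the theory $T^*$).** Let $L^*=L_A\cup\{C,P,F,g\}$, and let $T^*$ be $T$ plus:

* $P$ is infinite;
* $g$ is a bijection of the universe onto $C$;
* $F$ is a binary function, and $F(c,s)\in P$ for $(c,s)\in\mathrm{Tree}_C$;
* $F(c,s)\ne F(c',s')$ whenever $(c,s)<(c',s')$ in $\mathrm{Tree}_C$.

**Lemma 7.1.** If $\mathfrak M\models T^*$, $|\mathfrak M|=\aleph_1$ and $P^{\mathfrak M}$ is countable, then the $L_A$-reduct $M$ has no separating class, and hence no proper end extension $K\models I\Delta_0$.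

*Proof.* Let $X$ be a separating class, and let $s_c<2^c$ code $X\cap[0,c)$ for $c\in C$. By Lemma 1.3(a) the nodes $(c,s_c)$ are in $\mathrm{Tree}_C$ and pairwise comparable. So $c\mapsto F(c,s_c)$ is an injection of $C$ into $P$. But $|C|=\aleph_1$ because of $g$, and $P$ is countable, a contradiction. The last claim is Lemma 2.4. $\square$

## 8. Forcing a labeling

**Lemma 8.1.** In some forcing extension of $V$, $T^*$ has an uncountable model with $P$ countably infinite.

*Proof.* **Step 1: forcing $\diamondsuit$.** We need $\diamondsuit$ to apply Proposition 6.1. Let $V[G_0]$ be the extension by countable partial functions from $\omega_1$ to $2$. There $\diamondsuit$ holds (see Kunen, *Set Theory*, Ch. VII §8); here is the argument. Replace the index set $\omega_1$ by $\{(\alpha,\xi):\xi<\alpha<\omega_1\}$, which has size $\aleph_1$. The forcing is countably closed, so it adds no new subsets of countable ordinals and preserves $\omega_1$. Let $D_\alpha=\{\xi<\alpha:(\bigcup G_0)(\alpha,\xi)=1\}$. Suppose $p$ forces that $\dot X\subseteq\omega_1$ and that $\dot E\subseteq\omega_1$ is club. Let $p_0=p$, and let $\alpha_0$ exceed all first coordinates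 in $\mathrm{dom}\,p_0$. Given $p_n,\alpha_n$, choose $p_{n+1}\le p_n$, a set $x_n\in V$ and $\delta_n>\alpha_n$ such that $p_{n+1}$ forces $\dot X\cap\alpha_n=x_n$ and $\delta_n\in\dot E$. Choose $\alpha_{n+1}>\delta_n$ exceeding all first coordinates in $\mathrm{dom}\,p_{n+1}$. Let $\alpha=\sup_n\alpha_n$, $x=\bigcup_nx_n$ and $p_\omega=\bigcup_np_n$. Then $p_\omega$ forces $\alpha\in\dot E$ and $\dot X\cap\alpha=x$, and no pair $(\alpha,\xi)$ is in its domain. Extend $p_\omega$ to $q$ by setting $q(\alpha,\xi)=1$ iff $\xi\in x$, for $\xi<\alpha$. Then $q\le p$ forces $\alpha\in\dot E$ and $D_\alpha=\dot X\cap\alpha$. Hence $(D_\alpha)$ is a $\diamondsuit$-sequence in $V[G_0]$.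

**Step 2: the tree has no uncountable chain.** This is what makes a countable labeling possible. In $V[G_0]$ take $S$ and $C=\{c_\alpha:\alpha<\omega_1\}$ from Proposition 6.1; the hypotheses on $T$ concern only the set $T\in V$ and still hold. For $\alpha<\gamma$ we have $c_\alpha\in S_{\alpha+1}\subseteq S_\gamma<c_\gamma$, so $C$ has order type $\omega_1$ and is cofinal in $S$. In $\mathbb T=\mathrm{Tree}_C$ the predecessors of $(c,s)$ are the nodes $(c',\,s\bmod 2^{c'})$ with $c'\in C$, $c'<c$; they form a countable well-ordered set, and in particular are pairwise comparable. Let $\mathcal B$ be an uncountable chain in $\mathbb T$. Distinct members of a chain have distinct first coordinates, so uncountably many $c\in C$ occur, and these are cofinal in $C$, hence in $S$. By Lemma 1.3(b), $S$ has a separating class, contradicting Proposition 6.1.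

**Step 3: the labeling forcing is ccc (Baumgartner–Malitz–Reinhardt).** We need this to preserve $\omega_1$. Let $\mathbb P$ be the set of finite partial functions $\pi:\mathbb T\to\omega$ with $\pi(t)\ne\pi(t')$ for comparable $t\ne t'$, ordered by reverse inclusion. Suppose $\{\pi_\alpha:\alpha<\omega_1\}$ is an antichain of distinct conditions. By the $\Delta$-system lemma and thinning out, the domains form a $\Delta$-system with root $R$, the $\pi_\alpha$ agree on $R$, and $\mathrm{dom}\,\pi_\alpha\setminus R=\{t_1^\alpha,\dots,t_n^\alpha\}$ with fixed $n$; here $n\ge1$, since otherwise the $\pi_\alpha$ would coincide. For $\alpha\ne\gamma$ the union $\pi_\alpha\cup\pi_\gamma$ is a function but not a condition, so it gives the same value to two distinct comparable nodes. These nodes do not lie in the domain of one condition. So some $t_i^\alpha$ and $t_j^\gamma$ are comparable.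

Let $\mathcal V$ be a uniform ultrafilter on $\omega_1$, that is, one all of whose members have size $\aleph_1$. Fix $\alpha$. The finitely many sets $\{\gamma\ne\alpha:t_i^\alpha,t_j^\gamma\text{ comparable}\}$, over pairs $(i,j)$, cover $\omega_1\setminus\{\alpha\}\in\mathcal V$, so one of them is in $\mathcal V$. Some pair $(i,j)$ works for all $\alpha$ in an uncountable set $Z$; let $U_\alpha\in\mathcal V$ be the corresponding set for $\alpha\in Z$. Let $\alpha,\alpha'\in Z$. Then $U_\alpha\cap U_{\alpha'}\in\mathcal V$ is uncountable. The nodes $t_j^\gamma$ for different $\gamma$ are distinct, and $t_i^\alpha$, $t_i^{\alpha'}$ have only countably many predecessors. So some $\gamma\in U_\alpha\cap U_{\alpha'}$ has $t_j^\gamma$ neither equal to nor below $t_i^\alpha$ or $t_i^{\alpha'}$. Being comparable with both, $t_j^\gamma$ lies above both. So $t_i^\alpha$ and $t_i^{\alpha'}$ are predecessors of one node, hence comparable. Therefore $\{t_i^\alpha:\alpha\in Z\}$ is an uncountable chain, contradicting Step 2.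

**Step 4: the model of $T^*$.** We read off the labeling from a generic. Let $G_1$ be $\mathbb P$-generic over $V[G_0]$. As $\mathbb P$ is ccc, $\omega_1$ is preserved. Any condition can be extended to any given node of $\mathbb T$ by a value not yet used, so by density $\bigcup G_1:\mathbb T\to\omega$ is total, and it takes different values at distinct comparable nodes. In $V[G_0][G_1]$ let $P$ be a countably infinite subset of $S$, compose $\bigcup G_1$ with a bijection $\omega\to P$ to get $F:\mathbb T\to P$, and extend $F$ arbitrarily to $S^2$. Let $g:S\to C$ be a bijection; both sets have size $\aleph_1$. Then $(S,C,P,F,g)\models T^*$ is uncountable with $P$ countably infinite. $\square$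

## 9. Back to $V$: Vaught's two-cardinal theorem

**Lemma 9.1 (in $V$).** $T^*$ has a model of size $\aleph_1$ with $P$ countable.

*Proof.* **Step 1: a consistent theory of pairs.** We replace the two cardinals by a first-order statement that can be moved to $V$. Let $VP$ be the theory in $L^*\cup\{R\}$, $R$ a unary predicate, saying: the universe satisfies $T^*$, $R$ is (the universe of) a proper elementary $L^*$-substructure, and $P\subseteq R$. In the forcing extension of Lemma 8.1 take the uncountable model with $P$ countable. By Löwenheim–Skolem it has a countable elementary submodel containing $P$, which is proper. So $VP$ has a model there, and is consistent there. Now $VP\in V$, and a proof of a contradiction from $VP$ in $V$ would be a finite object, hence also such a proof in the extension. So $VP$ is consistent in $V$. Thus in $V$ there is a countable pair $\mathfrak N\prec\mathfrak M\models T^*$ with $\mathfrak N\ne\mathfrak M$ and $P^{\mathfrak N}=P^{\mathfrak M}$. The conclusion is Vaught's two-cardinal theorem (Morley–Vaught 1962). We give the argument.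

**Step 2: making the two models isomorphic.** Once $\mathfrak M\cong\mathfrak N$, the extension can be repeated. Consider the countable pair $(\mathfrak M,\mathfrak N)$ as an $L^*\cup\{R\}$-structure. There are countable elementary extensions $(\mathfrak M',\mathfrak N')$ of the pair achieving any one of these tasks.

1. Realize in $\mathfrak N'$ a given complete $L^*$-type over $\emptyset$, in finitely many variables, realized in $\mathfrak M$. Each formula in it is satisfied in $\mathfrak M$, hence in $\mathfrak N\prec\mathfrak M$; so by compactness the elementary diagram of the pair is consistent with a new tuple in $R$ realizing the type.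
2. Given $\bar a,\bar b$ of the same type and $c$, all in $\mathfrak M$ (respectively all in $\mathfrak N$), find $d$ in $\mathfrak M'$ (respectively $\mathfrak N'$) with $\mathrm{tp}(\bar ac)=\mathrm{tp}(\bar bd)$. If $\theta(\bar a,c)$ holds, then $\exists x\,\theta(\bar a,x)$ is in the type of $\bar a$, so $\exists x\,\theta(\bar b,x)$ holds; apply compactness.

Types of tuples do not change in elementary extensions, and models of $VP$ stay models of $VP$. Iterating $\omega$ times with bookkeeping and taking the union, we may assume that $\mathfrak M$ and $\mathfrak N$ are countable, that every complete type over $\emptyset$ realized in one is realized in the other, and that both are homogeneous: if $\bar a,\bar b$ have the same type and $c$ is given, some $d$ has $\mathrm{tp}(\bar ac)=\mathrm{tp}(\bar bd)$.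

Two countable homogeneous models realizing the same types are isomorphic, by back-and-forth. Suppose $\bar a$ in the first and $\bar b$ in the second have the same type, and $c$ is in the first. The type of $\bar ac$ is realized in the second by some $\bar a'c'$. Since $\bar a'$ and $\bar b$ have the same type, homogeneity gives $d$ with $\mathrm{tp}(\bar bd)=\mathrm{tp}(\bar a'c')=\mathrm{tp}(\bar ac)$. The other direction is symmetric. So $\mathfrak M\cong\mathfrak N$.

**Step 3: the chain of length $\omega_1$.** We build a model of size $\aleph_1$ without enlarging $P$. Let $\mathfrak N_0=\mathfrak N$. Given $\mathfrak N_\alpha\cong\mathfrak N$, transport the pair along the isomorphism to get $\mathfrak N_{\alpha+1}$ with $(\mathfrak N_{\alpha+1},\mathfrak N_\alpha)\cong(\mathfrak M,\mathfrak N)$; then $\mathfrak N_{\alpha+1}\cong\mathfrak M\cong\mathfrak N$. At a countable limit take the union: it is countable, and, because every finite tuple lies in an earlier stage of an elementary chain, it is homogeneous and realizes the same types as $\mathfrak N$. So it is isomorphic to $\mathfrak N$. Since $P^{\mathfrak M}=P^{\mathfrak N}$, the set $P$ never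 grows, while the universe grows properly at every successor step. So $\bigcup_{\alpha<\omega_1}\mathfrak N_\alpha\succ\mathfrak N$ is a model of $T^*$ of size $\aleph_1$ with $P$ countable. $\square$

## 10. Proofs of Theorems 2.1, 2.2 and 2.3

**Proof of Theorem 2.1.** Let $T=Th(M_0)$ with $M_0$ from Proposition 4.1. It is complete, contains $B\Sigma_1+\text{exp}$ and all $NS_\varphi$. By Lemma 9.1 take, in $V$, a model $\mathfrak M\models T^*$ of size $\aleph_1$ with $P$ countable, and let $M$ be its $L_A$-reduct. Then $M\models B\Sigma_1+\text{exp}$ and $|M|=\aleph_1$, and by Lemma 7.1 no $K\models I\Delta_0$ satisfies $M\subset_eK$. $\square$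

**Proof of Theorem 2.2.** Take the same $M$. Since $M\models Th(M_0)$ and $M_0\models Th_{\Pi_2}(\mathbb N)$, $M$ satisfies every $\Pi_2$ sentence true in $\mathbb N$.

Now suppose $(M,\mathcal X)\models\mathsf{WKL}^*_0$ for some $\mathcal X\subseteq\mathcal P(M)$. Of this theory we use only: $\text{exp}$; induction for $\Delta_0$ formulas with parameters from $M$ and from $\mathcal X$; that $\mathcal X$ contains every set defined by a $\Delta_0$ formula with parameters; and weak König's lemma, that every infinite binary tree in $\mathcal X$ has a path in $\mathcal X$.

*Every $X\in\mathcal X$ is a class of $M$.* The proof of Lemma 1.2 with $D(z):\equiv z\in X$ uses only $\Delta_0(X)$-induction, and $2^b$ exists for every $b$.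

*The tree.* A binary string $\tau$ of length $n$ is coded by $n$ and a number below $2^n$ whose $z$-th digit is $\tau(z)$. Consider all coded strings $\tau$ such that for all $z<|\tau|$ and $w\le|\tau|$:
$$\rho_A(z,w)\to\tau(z)=1,\qquad\rho_B(z,w)\to\tau(z)=0.$$
This is a $\Delta_0$ condition, inherited by initial segments. So the strings form a tree in $\mathcal X$. It has a string of each length $n$: by Lemma 1.2 there is $\tau$ of length $n$ with $\tau(z)=1$ iff $\exists w\le n\,\rho_A(z,w)$, for $z<n$. The first condition is clear. If $\rho_B(z,w)$ for some $w\le n$, then $z\in B$, so $z\notin A$ by Lemma 1.1 and $\tau(z)=0$.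

*The path.* By weak König's lemma there is a path in $\mathcal X$; let $X\in\mathcal X$ be the set of $z$ where it takes the value $1$. If $z\in A$ with witness $w$, look at the initial segment of length $n>\max(z,w)$: it gives $z\in X$. If $z\in B$ with witness $w$, it gives $z\notin X$ in the same way. So $X$ separates, and $X$ is a class, contradicting Lemma 7.1. $\square$

In particular, adding all true $\Pi_2$ sentences to $B\Sigma_1+\text{exp}$ does not change the answer to the problem. The uncountable analogue of "every countable model of $B\Sigma_1+\text{exp}$ expands to a model of $\mathsf{WKL}^*_0$" fails as well.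

**Proof of Theorem 2.3.** If $NS_\varphi\notin T$ for some $\varphi$, then $\neg NS_\varphi\in T$ by completeness, so every model of $T$ has a parametrically definable separating class, and in particular a separating class. If all $NS_\varphi\in T$, then $T$ satisfies the standing assumption of Sections 6 to 9. Lemma 9.1 gives a model of $T^*$ of size $\aleph_1$ with $P$ countable, and by Lemma 7.1 its $L_A$-reduct, a model of $T$, has no separating class and no proper end extension satisfying $I\Delta_0$. $\square$
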